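# The end-to-end distance of a weakly self-interacting walk on $\mathbf Z$

## 1. Local times, tilted walks, a planar oscillator and the sech density

Throughout, $\omega=(\omega(0),\dots,\omega(T))$ is a $T$-step simple random walk on $\mathbf Z$ with $\omega(0)=0$ and steps $\pm1$ of probability $\frac12$. The letter $E$ without argument denotes its expectation, and $E[F;\mathcal A]$ means $E[F1_{\mathcal A}]$. The letters $C,c>0$ denote constants that may change from line to line.

**Definition 1 (local time and self-intersections).** For a walk $\omega$ put $\ell(x)=\#\{0\le i\le T:\omega(i)=x\}$ and $J_T=\sum_{0\le i<j\le T}\delta_{\omega(i),\omega(j)}$. Counting pairs of visits site by site, and using $\sum_x\ell(x)=T+1$,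
$$J_T=\sum_x\tfrac12\ell(x)(\ell(x)-1)=\tfrac12\sum_x\ell(x)^2-\tfrac{T+1}2 .\tag{1}$$

*Example.* The walk $0,1,0,1$ has $\ell(0)=\ell(1)=2$ and $J_3=2$. The straight walk has $J_T=0$. For odd $T$ the walk $0,1,0,1,\dots$ has two sites with $\frac{T+1}2$ visits each, so $J_T=\frac{T^2-1}4$.

**Definition 2 (tilted expectation).** For $\beta\in\mathbf R$ and $p\ge0$,
$$\langle F\rangle_{\beta,p}=\frac{E[F(\omega)e^{\beta T^{-p}J_T}]}{E[e^{\beta T^{-p}J_T}]}.\tag{2}$$
For $\beta<0$ returns are penalized (repulsion), and for $\beta>0$ they are rewarded (attraction). The factor $T^{-p}$ makes the interaction weaker as the walk gets longer.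

*Example.* For $T=2$, up to reflection, the walks are $0,1,2$ with $J_2=0$ and $0,1,0$ with $J_2=1$. With $b=\beta2^{-p}$ this gives $\langle\omega(2)^2\rangle_{\beta,p}=4/(1+e^b)$: less than $2$ for $b>0$, more than $2$ for $b<0$.

**Definition 3 (displacement exponent).** We write $a_T\sim c\,b_T$ if $a_T/b_T\to c$. If $\langle|\omega(T)|^2\rangle_{\beta,p}\sim\mathrm{Const.}\,T^{2\nu}$ with $\mathrm{Const.}\in(0,\infty)$, then $\nu$ is the displacement exponent.

*Example.* For $\beta=0$, $\langle\omega(T)^2\rangle=T$, so $\nu=\frac12$ and the constant is $1$.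

**Definition 4 (the oscillator $H_m$, and the constants $m_c$, $b_*$).** For $m\in\mathbf R$ let $H_m=-\frac14\Delta+2m|z|^2+2|z|^4$ on $L^2(\mathbf R^2)$, and let $E(m)$ be its ground state energy, the infimum of the quadratic form over unit vectors of the form domain. Let $m_c$ be the zero of $E$ and $b_*=1/E'(m_c)$.

We must check that this makes sense. The following facts are textbook (Reed–Simon IV, §XIII.12, XIII.14): $H_m$ has compact resolvent, and $E(m)$ is a simple eigenvalue with a positive eigenfunction $\psi_m$. A rotated copy of $\psi_m$ is again a positive ground state of the same norm, so $\psi_m$ is radial; it is smooth by elliptic regularity. Since $|z|^2\le\epsilon|z|^4+\frac1{4\epsilon}$ for every $\epsilon>0$, the function $|z|^2$ is infinitesimally form bounded with respect to $|z|^4$. So $H_m$ is an analytic family of type (B), and $E$, a simple isolated eigenvalue, is analytic in $m$. Testing $H_{m'}$ with $\psi_m$ gives $E(m')\le E(m)+(m'-m)\,2\int|z|^2\psi_m^2/\int\psi_m^2$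 for all $m'$. A differentiable function below a line that touches it has the slope of the line at the contact point:
$$E'(m)=\frac{2\int|z|^2\psi_m^2}{\int\psi_m^2}>0 .\tag{3}$$
Moreover $E(0)=\langle\psi_0,H_0\psi_0\rangle/\|\psi_0\|^2>0$, and $E(m)\to-\infty$ as $m\to-\infty$ (fix a test function). So $E$ is strictly increasing with exactly one zero $m_c$, $m_c<0$, and $b_*\in(0,\infty)$.

*Example.* For a radial function $\psi(z)=x(h)$, $h=|z|^2$, we have $|\nabla\psi|^2=4hx'(h)^2$ and $dz=\pi\,dh$, so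
$$\tfrac1\pi\langle\psi,H_m\psi\rangle=\int_0^\infty\big(hx'^2+Vx^2\big)dh,\qquad V(h)=2mh+2h^2 .\tag{4}$$
For $x=e^{-\alpha h}$ the integrals are $\int hx'^2=\frac14$, $\int2mhx^2=\frac m{2\alpha^2}$, $\int2h^2x^2=\frac1{2\alpha^3}$ and $\int x^2=\frac1{2\alpha}$, so $E(m)\le\frac\alpha2+\frac m\alpha+\frac1{\alpha^2}$. With $\alpha=1$ and $m=-\frac32$ the right side is $0$. Hence $-\frac32\le m_c<0$.

**Definition 5 (the sech profile).** Let $\phi_*(s)=\frac12\mathrm{sech}\frac s2$. The sech density is $\frac1\pi\phi_*(s)=\frac1{2\pi}\mathrm{sech}\frac s2$.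

*Example (its constants).* From $\int\mathrm{sech}=\pi$, $\int\mathrm{sech}^2=2$, $\int\mathrm{sech}^4=\frac43$, $\int\mathrm{sech}^2\tanh^2=\frac23$ and $\mathrm{sech}\,u\le2e^{-|u|}$,
$$\int\phi_*^2=1,\quad\int\phi_*^4=\tfrac16,\quad\int\phi_*'^2=\tfrac1{12},\quad\int\phi_*=\pi,\quad\phi_*^2\le\tfrac14,\quad\phi_*(s)\le e^{-|s|/2}.\tag{5}$$
The Fourier transform of $\mathrm{sech}$ gives $\int e^{i\xi s}\frac1{2\pi}\mathrm{sech}\frac s2\,ds=\mathrm{sech}(\pi\xi)=1-\frac{\pi^2\xi^2}2+\dots$, so the sech density has mean $0$ and variance $\pi^2$.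

## 2. The conjectured exponents $1-p/3$ and $p-1$

How far from its start does the tilted walk end, when the interaction strength is $\beta T^{-p}$? The problem, taken from "The diffusive phase of a model of self-interacting walks" (doi:10.1007/bf01195476), is to prove or disprove the following for $d=1$:
$$\langle|\omega(T)|^2\rangle_{\beta,p}\sim\mathrm{Const.}(\beta,p)\,T^{2\nu(p)},\qquad \nu(p)=\begin{cases}1-\frac p3,&\beta<0,\ 0<p<\frac32,\\ p-1,&\beta>0,\ 1<p<\frac32,\end{cases}\tag{6}$$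
with $\mathrm{Const.}(\beta,p)\in(0,\infty)$.

The source quotes the borderline cases. At $p=\frac32$ the walk is diffusive for every real $\beta$: the limit $D(\beta)$ of $T^{-1}\langle|\omega(T)|^2\rangle_{\beta,3/2}$ exists, is expressed through Brownian motion weighted by its self-intersection local time, and is strictly decreasing on $[0,\infty)$. So $\nu=\frac12$, which matches both formulas at $p=\frac32$. As extreme cases the source cites exponent $1$ at $p=0$, $\beta<0$, and exponent $0$ at $p=1$, $\beta>0$, established in work of Bolthausen and Schmock for a very closely related model.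

We shall prove that (6) is true, with explicit constants.

## 3. Walks of two and three steps, and the balance of energy and entropy

For $T=3$ and first step $+1$ the four walks end at $3,1,1,-1$ and have $J_3=0,1,2,1$ (steps $+++$, $++-$, $+-+$, $+--$). With $b=\beta3^{-p}$,
$$\langle\omega(3)^2\rangle_{\beta,p}=\frac{9+2e^b+e^{2b}}{(1+e^b)^2},$$
which is $3$ at $b=0$, tends to $9$ as $b\to-\infty$ and to $1$ as $b\to+\infty$. Small $T$ shows the direction of the effect but no exponent.

For the exponent, compare two costs. Write $g>0$ for the coupling ($g=|\beta|T^{-p}$), and let $X$ be the number of visited sites. By (1) and Cauchy–Schwarz,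
$$J_T\ge\frac{(T+1)^2}{2X}-\frac{T+1}2,\tag{7}$$
with equality when all visited sites have equally many visits.

*Repulsion.* Spread over $n$ sites, the walk pays about $gT^2/2n$ in the exponent. Reaching distance $n$ has probability about $e^{-n^2/2T}$. The two exponents balance at $n\approx Tg^{1/3}$, and both are then of order $N=Tg^{2/3}$. For $g=|\beta|T^{-p}$ this is $n\approx T^{1-p/3}$.

*Attraction.* Confined to $n$ sites, the walk gains at least about $gT^2/2n$ by (7). The walk killed outside $\{1,\dots,n\}$ has the eigenvector $\sin\frac{\pi x}{n+1}$ with eigenvalue $\cos\frac\pi{n+1}$, so from a site where this vector is maximal the probability of surviving $T$ steps is at least $\cos^T\frac\pi{n+1}\approx e^{-\pi^2T/2n^2}$. Gain and cost balance at $n$ of order $R=1/(gT)$, where both are of order $N=T/R^2$. With $n=bR$ the net exponent is $N(\frac1{2b}-\frac{\pi^2}{2b^2})$, which is maximal at $b=2\pi^2$ with value $N/(8\pi^2)$. For $g=\beta T^{-p}$, $R$ is of order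 $T^{p-1}$.

So both exponents in (6) come out of a balance. The conjecture asks for more: an exact constant for the endpoint.

## 4. Flat profiles and biased walks: two free-energy bounds that do not meet

The sensible first attempt is to make the balance rigorous. Take the repulsive case with $g\to0$, $N=Tg^{2/3}$, $N/\log T\to\infty$, and let $Z_T=E[e^{-gJ_T}]$.

*Lower bound.* Let $E_v$ be the expectation for the walk with steps $\pm1$ of probability $\frac{1\pm v}2$. By Jensen, $\log Z_T\ge-gE_vJ_T-E_v\log\frac{dP_v}{dP}$. Since $\sum_n\binom{2n}nx^n=(1-4x)^{-1/2}$, with $x=\frac{1-v^2}4$ we get $E_vJ_T\le T\sum_{n\ge1}P_v(\omega(n)=0)=T(\frac1v-1)$. The entropy term is $T[\frac{1+v}2\log(1+v)+\frac{1-v}2\log(1-v)]\le T(\frac{v^2}2+v^4)$ for $0<v\le\frac12$. With $v=g^{1/3}$,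
$$\log Z_T\ge-\tfrac32N(1+o(1)).\tag{8}$$

*Upper bound.* If $X=n'$, two times $i<j$ satisfy $|\omega(j)-\omega(i)|=n'-1$, so by Hoeffding's inequality and a union bound (for $n'\ge2$; $X\ge2$ always) $P(X=n')\le2(T+1)^2e^{-(n'-1)^2/2T}\le2e^2(T+1)^2e^{-n'^2/2T}$. With (7), $n'=bTg^{1/3}$, and $g(T+1)=o(N)$,
$$\log Z_T\le-N\min_{b>0}\Big(\frac{b^2}2+\frac1{2b}\Big)+o(N)=-\tfrac32\,2^{-2/3}N+o(N).\tag{9}$$

The two constants are $-1.5$ and about $-0.945$. Restricting (9) to bad values of $b$ and dividing by (8) shows that $X/(Tg^{1/3})$ is, up to probability $e^{-cN}$, within any fixed distance of the interval where $\frac{b^2}2+\frac1{2b}\le\frac32$, i.e. $b^3-3b+1\le0$: the interval $[2\cos\frac{4\pi}9,2\cos\frac{2\pi}9]\approx[0.347,1.532]$. Here is where it stops: we get the order of magnitude of the number of visited sites, not a limit, and nothing directly about the endpoint. The reason is visible in the two bounds. Inequality (7) is sharp for flat profiles, but forcing the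 random local times to be flat costs entropy, which (9) ignores. The biased walk pays no such cost, but its local times are random: far from the ends the number of visits to a site is geometric with mean $1/v$, and the second moment of a geometric variable with a large mean is about twice the square of the mean. The truth is a compromise, and to find it one needs the joint law of the whole profile $(\ell(x))_x$. (The number $-\frac32$ also appeared in the example after Definition 4, from the trial function $e^{-h}$.)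

In the attractive case there is a different obstacle. Suppose one computes $\log E[e^{gJ_T}]$ up to an error $o(N)$, and even shows that the profile is close to an optimal one with probability $1-e^{-cN}$. Restricting the endpoint to a set of conditional probability $\frac12$ changes the logarithm by $\log2$ only. An argument with error $e^{o(N)}$ cannot see the law of the endpoint on the scale $R$.

## 5. Two theorems for general couplings, and how they settle (6)

**Theorem A (repulsion).** Let $g=g_T>0$, $g_T\to0$, $N=Tg^{2/3}$, $N/\log T\to\infty$. Under the measure with density $\propto e^{-gJ_T}$, for every $r>0$ there is $c>0$ with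
$$\mathrm{Prob}\Big(\Big|\frac{|\omega(T)|}{Tg^{1/3}}-b_*\Big|\ge r\Big)\le e^{-cN}\quad\text{for large }T.$$
Moreover $\langle|\omega(T)|^q\rangle\sim(b_*Tg^{1/3})^q$ for every $q>0$, and $N^{-1}\log Ee^{-gJ_T}\to m_c$.

**Theorem B (attraction).** Let $g=g_T>0$, $R=1/(gT)$, $N=T/R^2=g^2T^3$. Assume $R\to\infty$ and $N/\log T\to\infty$. Under the measure with density $\propto e^{gJ_T}$, for every continuous $f$ of at most polynomial growth,
$$\langle f(\omega(T)/R)\rangle\to\iint f(t-s)\,\tfrac1{2\pi}\mathrm{sech}\tfrac s2\,\tfrac1{2\pi}\mathrm{sech}\tfrac t2\,ds\,dt .$$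
In particular $\langle\omega(T)^2\rangle\sim2\pi^2R^2$.

**Corollary (the conjecture is true).** For $\beta<0$, $0<p<\frac32$: $\langle|\omega(T)|^2\rangle_{\beta,p}\sim b_*^2|\beta|^{2/3}T^{2(1-p/3)}$. For $\beta>0$, $1<p<\frac32$: $\langle|\omega(T)|^2\rangle_{\beta,p}\sim\frac{2\pi^2}{\beta^2}T^{2(p-1)}$.

*Proof.* For $\beta<0$ take $g=|\beta|T^{-p}$ in Theorem A. Then $g\to0$ since $p>0$, $N=|\beta|^{2/3}T^{1-2p/3}$ is a positive power of $T$ since $p<\frac32$, and $Tg^{1/3}=|\beta|^{1/3}T^{1-p/3}$. For $\beta>0$ take $g=\beta T^{-p}$ in Theorem B. Then $R=T^{p-1}/\beta$ and $N=\beta^2T^{3-2p}$ are positive powers of $T$ exactly because $1<p<\frac32$. The last line of Theorem B follows from $f(s)=s^2$ and the variance $\pi^2$. $\square$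

The theorems give more: for $\beta<0$, $|\omega(T)|/T^{1-p/3}\to b_*|\beta|^{1/3}$ in probability and in all moments. For $\beta>0$, $\omega(T)/T^{p-1}$ converges in law and in all moments to the difference of two independent variables with density $\frac\beta{2\pi}\mathrm{sech}\frac{\beta s}2$. Neither constant in the Corollary depends on $p$.

The ideas are these. In the repulsive case the profile, read from left to right in space, is a Markov chain: the numbers of down-steps across successive bonds. The weight $e^{-gJ}$ is a product over sites, so the partition function is an exact matrix product. After scaling, the matrix becomes $1-g^{1/3}H_m$ on radial functions, and the endpoint is read off from $E(m)$ by varying $m$. In the attractive case we linearize the exponent by a Gaussian field $V$. Given $V$, the weight is a power of one matrix $K_V$, and for every typical $V$ this matrix has a spectral gap large enough to determine the endpoint law up to a relative error; the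 huge factor $\rho(V)^T$ cancels. Only atypical fields are treated with errors $e^{o(N)}$, which is enough for them.

# Part A. Repulsion

Put $Z_n(y)=E[e^{-gJ_n};\omega(n)=y]$, $Z_n=\sum_yZ_n(y)$, $\varepsilon=g^{1/3}$ and $\mu=m\varepsilon^2$. Then $N=T\varepsilon^2$ and $\mu T=mN$.

## 6. Counting walks by their down-steps

**Definition 6 (down-step profile).** For a path from $0$ to $y\ge0$ let $k_x$ be the number of steps $x+1\to x$. The number of steps $x\to x+1$ is then $k_x+1_{0\le x<y}$. The visits to $x$ are the departures from $x$, plus one if $x=y$, so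
$$\ell(x)=k_{x-1}+k_x+1_{0\le x\le y}.\tag{10}$$
Put $c(k,k')=\binom{k+k'-1}{k'}$ for $k\ge1$, $c(0,0)=1$, and $c(0,k')=0$ for $k'\ge1$.

*Example.* The path $0,1,0,-1,0$ has $y=0$, $k_0=k_{-1}=1$, all other $k_x=0$, $\ell(0)=3$. The path $0,-1,0,1,0$ has the same profile.

**Lemma 1.** The number of paths from $0$ to $y\ge0$ with a given finitely supported profile $(k_x)$ is
$$\prod_{0\le x\le y}\binom{k_{x-1}+k_x}{k_x}\ \prod_{x<0}c(k_x,k_{x-1})\ \prod_{x>y}c(k_{x-1},k_x).\tag{11}$$

In the example this is $\binom21=2$, as found.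

*Proof.* The purpose is to encode a path by what it does at each site. To a path associate at each site $x$ the stack (ordered list) of its departures: $k_x+1_{0\le x<y}$ up-arrows and $k_{x-1}$ down-arrows. After its last departure from a visited $x<y$ the path never returns to $x$ and ends above it, so this last arrow is up. Likewise the last arrow at a visited $x>y$ is down. At $y$ there is no constraint. Call families of stacks with these numbers of arrows and these last arrows (for nonempty stacks) admissible.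

The product (11) counts admissible families. At $0\le x<y$ there are $k_x+1$ ups and $k_{x-1}$ downs with an up at the end: $\binom{k_{x-1}+k_x}{k_x}$ choices. At $y$: $k_y$ ups and $k_{y-1}$ downs in any order. At $x<0$: $k_x$ ups, $k_{x-1}$ downs, last up. For $k_x\ge1$ that is $\binom{k_x-1+k_{x-1}}{k_{x-1}}$ choices; for $k_x=0$ the stack must be empty. This is $c(k_x,k_{x-1})$. At $x>y$ exchange the roles.

Following the stacks reproduces the path, so the map from paths to admissible families is injective. We show it is onto. Given an admissible family, start at $0$, always follow the next unused arrow of the current site, and stop on reaching a site $v$ whose stack is exhausted. There are finitely many arrows, so we do stop. Let $\mathrm{Out}(x)$ be the number of arrows at $x$ and $\mathrm{In}(x)$ the number of arrows pointing to $x$: $\mathrm{In}(x)=k_{x-1}+1_{1\le x\le y}+k_x$. Then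
$$\mathrm{In}(x)+1_{x=0}-\mathrm{Out}(x)=1_{1\le x\le y}+1_{x=0}-1_{0\le x<y}=1_{x=y}.$$
Stopping at $v$ means that the number of arrivals at $v$, counting the start, exceeds the number of departures by one and all departures are used: $\text{used-in}(v)+1_{v=0}=\mathrm{Out}(v)+1$. Hence $\mathrm{Out}(v)+1\le\mathrm{In}(v)+1_{v=0}=\mathrm{Out}(v)+1_{v=y}$. So $v=y$, and equality holds: all arrows into $y$ are used. For $x\ne y$, $\text{used-in}(x)+1_{x=0}=\text{used-out}(x)$.

Suppose the stack at some $x<y$ is not exhausted. Its last arrow, pointing to $x+1$, is unused. If $x+1=y$, an arrow into $y$ is unused, a contradiction. If $x+1<y$, then $\text{used-in}(x+1)<\mathrm{In}(x+1)$, so $\text{used-out}(x+1)=\text{used-in}(x+1)+1_{x+1=0}<\mathrm{In}(x+1)+1_{x+1=0}=\mathrm{Out}(x+1)$, and the stack at $x+1$ is not exhausted. Iterate until $y$ is reached. The case $x>y$ is symmetric. So all arrows are used, and the resulting path from $0$ to $y$ has the given stacks. $\square$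

**Definition 7 (transfer matrices and boundary vector).** Let $U(\ell)=\mu\ell+\frac g2\ell(\ell-1)$ and, for $k,k'\in\{0,1,2,\dots\}$,
$$A(k,k')=\binom{k+k'}k2^{-(k+k'+1)}e^{-U(k+k'+1)},\qquad Q(k,k')=c(k,k')2^{-(k+k')}e^{-U(k+k')}.\tag{12}$$
Note $Q(0,\cdot)=\delta_0$. Hence $Q^{n+1}(k,0)\ge Q^n(k,0)$, and $b(k)=\lim_nQ^n(k,0)\in(0,\infty]$ exists, with $b(0)=1$ and $b(k)\ge Q(k,0)>0$.

*Example.* $A(0,0)=\frac12e^{-\mu}$. The profile $k\equiv0$ is the straight path to $y$. Its contribution to the right side of (13) below is $2A(0,0)^{y+1}=2^{-y}e^{-\mu(y+1)}$, as it should be.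

**Step A1 (an exact formula for the generating function).** We turn Lemma 1 into a matrix product. For an $n$-step path, $\sum_x\ell(x)=n+1$, so $2^{-n}=2\prod_x2^{-\ell(x)}$ and $e^{-\mu(n+1)-gJ_n}=\prod_xe^{-U(\ell(x))}$. Multiply (11) by these and use (10). Each site $0\le x\le y$ gives $A(k_{x-1},k_x)$, each $x<0$ gives $Q(k_x,k_{x-1})$, each $x>y$ gives $Q(k_{x-1},k_x)$. The sum over $k_{-2},k_{-3},\dots$ of sequences that vanish from index $-1-n$ on is $Q^n(k_{-1},0)$; since $Q(0,\cdot)=\delta_0$, letting $n\to\infty$ gives $b(k_{-1})$. Similarly on the right. Therefore, for $y\ge0$,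
$$G_\mu(y):=\sum_{n\ge0}e^{-\mu(n+1)}Z_n(y)=2\langle b,A^{y+1}b\rangle\in(0,\infty].\tag{13}$$
Two remarks will be used. By monotone convergence $b=Qb$. And if $f>0$, $Qf\le f$, $f(0)\ge1$, then $1_{\{0\}}\le f$, so $Q^n1_{\{0\}}\le Q^nf\le f$ and $b\le f$.

## 7. The scaling limit of $A$ and $Q$: squared Bessel generators with a potential

**Step A2 (probabilistic form and elementary bounds).** The purpose is to write $A$ and $Q$ as expectations. Let $X$ be a sum of $k+1$, and $Y$ a sum of $k$, independent variables with law $P(j)=2^{-j-1}$ on $\{0,1,\dots\}$ (mean $1$, variance $2$). By the negative binomial law $P(X=k')=\binom{k+k'}{k'}2^{-(k+k'+1)}$, and for $k\ge1$ $P(Y=k')=\binom{k+k'-1}{k'}2^{-(k+k')}$. So for $f(k)=F(\varepsilon k)$,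
$$(Af)(k)=E\big[e^{-U(k+X+1)}F(\varepsilon X)\big],\qquad(Qf)(k)=E\big[e^{-U(k+Y)}F(\varepsilon Y)\big]\ (k\ge1).$$
With $\ell=k+X+1$ we have $E\ell=2(k+1)$, $E\ell^2=4(k+1)^2+2(k+1)$, so $E\ell(\ell-1)=4(k+1)^2$. With $\ell=k+Y$, similarly $E\ell=2k$ and $E\ell(\ell-1)=4k^2$. Hence, with $V(h)=2mh+2h^2$ as in (4),
$$EU(k+X+1)=\varepsilon V(\varepsilon(k+1)),\qquad EU(k+Y)=\varepsilon V(\varepsilon k).\tag{14}$$
With $s=\varepsilon\ell$, $U=\varepsilon(ms+\frac{s^2}2)-\frac{\varepsilon^2}2s$. For $|m|\le m_0$ and $\varepsilon\le1$ this gives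
$$U\ge-C\varepsilon;\quad U\ge\tfrac14\varepsilon s^2\ \text{if}\ s\ge s_0:=4(m_0+1);\quad|U|\le C\varepsilon(s+s^2);\quad1-U\le e^{-U}\le1-U+CU^2.\tag{15}$$
The second holds because $\frac14s^2\ge(m_0+\frac12)s$ for $s\ge s_0$; the last because $-U$ is bounded above.

**Lemma 2 (expansion for bounded $h$).** Let $F\in C^3[0,\infty)$ with $F,F',F'',F'''$ bounded, let $K\ge1$, $f(k)=F(\varepsilon k)$ and $h=\varepsilon k\le K$. Then for $\varepsilon\le1$
$$\big|Af(k)-F(h)-\varepsilon(hF''+F'-VF)(h)\big|\le C_K\varepsilon^{3/2},\tag{16}$$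
$$\big|Qf(k)-F(h)-\varepsilon(hF''-VF)(h)\big|\le C_K\varepsilon^{3/2}h\qquad(k\ge1).\tag{17}$$

*Proof.* Let $D=X-k$. Then $ED=1$, $ED^2=2(k+1)+1=2k+3$, and $E|D|^3\le C(k+1)^{3/2}$, since the fourth central moment of a sum of $k+1$ such variables is at most $C(k+1)^2$. By Taylor's formula,
$$EF(\varepsilon X)=F+\varepsilon F'+\tfrac{\varepsilon^2}2(2k+3)F''+O(\varepsilon^3(k+1)^{3/2})=F+\varepsilon(F'+hF'')+O_K(\varepsilon^{3/2}).$$
By (14), $EU=\varepsilon V(h)+O_K(\varepsilon^2)$. By (15) and the moment bounds $E\ell^j\le C(k+1)^j$, $EU^2=O_K(\varepsilon^2)$. Hence $|E[U(F(\varepsilon X)-F(h))]|\le(EU^2)^{1/2}\,C\varepsilon(2k+3)^{1/2}=O_K(\varepsilon^{3/2})$. Since $|e^{-U}-1+U|\le CU^2$,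
$$Af(k)=EF(\varepsilon X)-F(h)EU-E[U(F(\varepsilon X)-F(h))]+O_K(\varepsilon^2),$$
which is (16). For $Q$ we have $E(Y-k)=0$, $E(Y-k)^2=2k$, $E|Y-k|^3\le Ck^{3/2}$, so $EF(\varepsilon Y)=F+\varepsilon hF''+O(\varepsilon^{3/2}h^{3/2})$. Also $EU=\varepsilon V(h)$ exactly. As $E(k+Y)^j\le C_jk^j$ for $k\ge1$, $EU^2\le C_K\varepsilon^2h^2$, and the mixed term is at most $C_K\varepsilon h\cdot\varepsilon\sqrt{2k}\le C_K\varepsilon^{3/2}h^{3/2}$. All errors are at most $C_K(\varepsilon^{3/2}h^{3/2}+\varepsilon^2h^2)\le C_K\varepsilon^{3/2}h$. $\square$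

By (4), $hF''+F'=\frac14\Delta$ on radial functions of the plane: that is where $\mathbf R^2$ comes from.

**Lemma 3 (large $h$).** Let $F\in C^2[0,\infty)$ be bounded, with $F'$ bounded and $\sup_h(h+1)\sup_{[h/2,\infty)}|F''|<\infty$. There is $C_0=C_0(F)$ such that for $h=\varepsilon k\ge1$ and $\varepsilon\le1$, both $EF(\varepsilon X)$ and $EF(\varepsilon Y)$ are at most $F(h)+C_0\varepsilon$.

*Proof.* On $\{X\ge k/2\}$, $F(\varepsilon X)\le F(h)+\varepsilon F'(h)D+\frac{\varepsilon^2}2D^2\sup_{[h/2,\infty)}|F''|$. By fourth moments $P(X<k/2)\le C/k^2\le C\varepsilon^2$, as $k\ge1/\varepsilon$. So $|E[D;X<k/2]|\le kP(X<k/2)\le C$, and $E[D;X\ge k/2]$ is bounded because $ED=1$. Dropping the exceptional set changes $F$-terms by at most $C\varepsilon^2$. Hence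
$$EF(\varepsilon X)\le F(h)+C\varepsilon+\varepsilon(h+\tfrac32\varepsilon)\sup_{[h/2,\infty)}|F''|+C\varepsilon^2\le F(h)+C_0\varepsilon .$$
The same proof works for $Y$, with $E(Y-k)=0$ and $E(Y-k)^2=2k$. $\square$

## 8. Supersolutions: the ground state for $A$, the Airy function for $Q$

**Step A3 (the radial ground state).** We need $\psi_m$ in the variable $h$, with decay. A smooth even function of one variable is a smooth function of its square (Whitney), so $\psi_m(z)=x_m(|z|^2)$ with $x_m\in C^\infty[0,\infty)$, $x_m>0$. Since $\Delta\psi_m=4(hx_m''+x_m')$,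
$$hx_m''+x_m'-Vx_m=-E(m)x_m.\tag{18}$$
Outside a ball $V\ge E$, so $\psi_m$ is subharmonic there, and $\psi_m(z)\le\frac1\pi\int_{B(z,1)}\psi_m\le C\|\psi_m\|_{L^2(B(z,1))}\to0$ as $|z|\to\infty$. Choose $r_0$ with $4(V-E)\ge1$ for $|z|\ge r_0$; there $\Delta\psi_m\ge\psi_m$, while $\Delta e^{-|z|}=(1-\frac1{|z|})e^{-|z|}\le e^{-|z|}$. Choose $C$ so that $w=\psi_m-Ce^{-|z|}\le0$ on $|z|=r_0$. Since $w\to0$ at infinity, a positive value of $w$ would give a positive maximum in $|z|>r_0$, where $0\ge\Delta w\ge w>0$, which is absurd. So $x_m(h)\le Ce^{-\sqrt h}$. By (18), $(hx_m')'=(V-E)x_m$ is integrable, so $hx_m'$ has a limit at infinity. The limit is $0$, since otherwise $x_m$ would diverge logarithmically. Hence $hx_m'(h)=-\int_h^\infty(V-E)x_m$. From this, (18), and its derivative $hx_m'''+2x_m''=V'x_m+(V-E)x_m'$, we get $x_m',x_m'',x_m'''=O(e^{-\sqrt h/2})$. So Lemmas 2 and 3 apply to $x_m+\text{const}$.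

**Lemma 4 (supersolution for $A$).** For $m\in\mathbf R$ and $\delta>0$ there are $\eta>0$ and $F:[0,\infty)\to[\eta,C]$ such that for all small $\varepsilon$, $f(k)=F(\varepsilon k)$ satisfies $Af\le(1+\varepsilon(\delta-E(m)))f$.

*Proof.* Write $E=E(m)$ and let $F=x_m+\eta$. By (18), $hF''+F'-VF=-Ex_m-\eta V$. This is at most $(-E+\frac\delta2)F$ if and only if $\frac\delta2x_m+\eta(V-E+\frac\delta2)\ge0$. That holds for small $\eta$: where $V\ge E$ it is clear, and on the bounded set where $V<E$, $x_m$ is bounded below. Fix $\eta$.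

Let $h\le K$. By (16), $Af\le F+\varepsilon(-E+\frac\delta2)F+C_K\varepsilon^{3/2}\le(1+\varepsilon(\delta-E))F$ for small $\varepsilon$, since $\frac\delta2F\ge\frac{\delta\eta}2$.

Let $h>K\ge\max(s_0,1)$. Here $\ell\ge k+1$, so $s\ge h>K\ge s_0$ and $U\ge\varepsilon K^2/4$. By Lemma 3, with $C_0$ independent of $K$, $Af\le e^{-\varepsilon K^2/4}(F+C_0\varepsilon)\le F\exp(\varepsilon(C_0/\eta-K^2/4))$. Choose $K$ so large that this is at most $e^{-\varepsilon(|E|+1)}F$. For small $\varepsilon$ this is at most $(1-\varepsilon|E|)F\le(1+\varepsilon(\delta-E))F$. The order of choices is $\eta$, then $K$, then $\varepsilon$. $\square$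

To bound $G_\mu$ by (13) we also need $b$ to be bounded. For endpoints that are too close to $0$ we shall have to use $m<m_c$, where $E(m)<0$. So $b$ must stay bounded for $m$ slightly below $m_c$. In the limit, $Q$ has generator $hF''-VF$ with $V=2h(h+m)$, so a positive solution of $F''=2(h+m)F$ is what we want. This is an Airy equation. Recall that $\mathrm{Ai}''(z)=z\mathrm{Ai}(z)$, that the zeros of $\mathrm{Ai}$ are negative with a largest one $a_1$, that $\mathrm{Ai}>0$ on $(a_1,\infty)$, and that $\mathrm{Ai}$ and its derivatives decay faster than exponentially at $+\infty$.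

**Lemma 5.** Let $m_A=2^{-1/3}a_1$. Then $m_A<m_c$.

*Proof.* Let $f(h)=\mathrm{Ai}(2^{1/3}(h+m_A))$. Then $f(0)=0$ and $f''=2(h+m_A)f$. Test $H_{m_A}$ with $\psi(z)=x(|z|^2)$, $x=f/\sqrt h$. Near $0$, $\psi\approx f'(0)|z|$, so $\psi$ is in the form domain. From $hx'^2=f'^2-\frac{ff'}h+\frac{f^2}{4h^2}$ and $\int\frac{ff'}h=\frac12\int\frac{f^2}{h^2}$ (as $f^2/h\to0$ at $0$ and $\infty$),
$$\int hx'^2=\int f'^2-\tfrac14\int\frac{f^2}{h^2},\qquad\int Vx^2=\int2(h+m_A)f^2=\int ff''=-\int f'^2 .$$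
By (4), $\frac1\pi\langle\psi,H_{m_A}\psi\rangle=-\frac14\int f^2/h^2<0$. So $E(m_A)<0=E(m_c)$, and $E$ is increasing. $\square$

**Lemma 6 (boundary vector).** For $m\in(m_A,0]$ there is $C$ such that for small $\varepsilon$: $b(k)\le C$ for all $k$, and $\sum_kb(k)\le Cg^{-1/2}$.

*Proof.* Pick $m'\in(m_A,m)$ and let $\tilde x(h)=\mathrm{Ai}(2^{1/3}(h+m'))$. It is positive on $[0,\infty)$ because $2^{1/3}m'>a_1$, and $\tilde x''=2(h+m')\tilde x$. Let $F=\tilde x+\eta$ and $\delta=\min(m-m',1)$. Then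
$$F''-2(h+m)F+\delta F=-(2(m-m')-\delta)\tilde x-\eta(2(h+m)-\delta)\le0$$
for small $\eta$: for $h\ge|m|+1$ both terms are $\le0$, and on $[0,|m|+1]$ $\tilde x$ is bounded below while the second term is at most $C\eta$. Let $f(k)=F(\varepsilon k)$. We show $Qf\le f$. At $k=0$, $Qf(0)=f(0)$. For $k\ge1$, $h\le K$, since $V=2h(h+m)$, (17) gives
$$Qf-f\le\varepsilon h\big[F''-2(h+m)F\big]+C_K\varepsilon^{3/2}h\le\varepsilon h(-\delta\eta+C_K\varepsilon^{1/2})\le0$$
for small $\varepsilon$. For $h>K\ge\max(s_0,1)$, $\ell\ge k$ gives $U\ge\varepsilon K^2/4$, and Lemma 3 gives $Qf\le F\exp(\varepsilon(C_0/\eta-K^2/4))\le F$ for $K$ large. So $Qf\le f$, and by the remark after (13), $b\le F(\varepsilon\,\cdot)/F(0)\le C$.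

For $\varepsilon k\ge s_0$, (15) gives $U\ge\frac14\varepsilon(\varepsilon k)^2=\frac14gk^2$, so $b=Qb\le CEe^{-U}\le Ce^{-gk^2/4}$. Hence $\sum_kb(k)\le C(\varepsilon^{-1}+g^{-1/2})\le Cg^{-1/2}$. $\square$

**Proposition 7 (upper bound).** Let $m\in(m_A,0]$ and $\delta>0$. For $T$ large and all $y\ge0$, writing $y=v\,T\varepsilon$,
$$Z_T(y)\le Cg^{-1/2}\exp\{N[m+v(\delta-E(m))]\}.\tag{19}$$

*Proof.* By Lemma 6, $b\le(C/\eta)f$ with $f$ from Lemma 4, so $A^{y+1}b\le C(1+\varepsilon(\delta-E(m)))^{y+1}$ pointwise. Keeping the term $n=T$ in (13) and using Lemma 6,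
$$Z_T(y)\le e^{\mu(T+1)}G_\mu(y)\le C e^{\mu T}\Big(\sum_kb(k)\Big)(1+\varepsilon(\delta-E(m)))^{y+1}\le Cg^{-1/2}e^{\mu T+\varepsilon y(\delta-E(m))},$$
and $\mu T=mN$, $\varepsilon y=vN$. $\square$

## 9. A lower bound from a divergent generating function

**Proposition 8.** For every $s>0$, $Z_T\ge e^{N(m_c-s)}$ for $T$ large.

*Proof.* The plan is to show that the generating function diverges for $m=m_c-s$ and then to use submultiplicativity at fixed $g$. As $m<m_c$, $E(m)<0$. Let $\kappa$ be a smooth cutoff, $0\le\kappa\le1$, $\kappa=1$ on $[0,1]$ and $0$ on $[2,\infty)$, and $\chi=x_m\cdot\kappa(\cdot/B)$. Since $h\chi''+\chi'=(h\chi')'$, as $B\to\infty$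
$$q:=\int\chi\,(h\chi''+\chi'-V\chi)\,dh=-\int(h\chi'^2+V\chi^2)\,dh\to-E(m)\int x_m^2\,dh>0 .$$
Fix $B$ with $q>0$. Let $f(k)=\chi(\varepsilon k)\ge0$. By (16), $Af\ge\chi+\varepsilon(h\chi''+\chi'-V\chi)-C\varepsilon^{3/2}$ on the support of $f$. Multiply by $f$ and sum. The middle term is a Riemann sum converging to $q$, and the last contributes $O(\varepsilon^{3/2}\cdot\varepsilon^{-1})$. So $\langle f,Af\rangle\ge\|f\|^2+q-o(1)>\|f\|^2$ for small $\varepsilon$.

$A$ is symmetric and bounded on $\ell^2$, because $0\le A\le e^{C\varepsilon}$ times the symmetric stochastic matrix $\binom{k+k'}k2^{-(k+k'+1)}$. By Jensen for the spectral measure of $f$ and the convex function $\lambda^n$, $n$ even, $\langle f,A^nf\rangle\ge\|f\|^2(\langle f,Af\rangle/\|f\|^2)^n\to\infty$. As $b>0$ and $f$ has finite support, $f\le C_gb$. By (13), $\sum_{y\ge0}G_\mu(y)=\infty$, hence $\sum_ne^{-\mu(n+1)}Z_n=\infty$.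

Dropping the intersections between the first $n$ and the last $n'$ steps only increases $e^{-gJ}$, so $Z_{n+n'}\le Z_nZ_{n'}$. By Fekete's lemma $\inf_{n\ge1}\frac1n\log Z_n=\lim_n\frac1n\log Z_n$. This limit is $\ge\mu$, since otherwise the series would converge. Therefore $Z_T\ge e^{\mu T}=e^{N(m_c-s)}$. $\square$

## 10. Concentration of the endpoint at $b_*Tg^{1/3}$

*Proof of Theorem A.* It suffices to take $0<r<b_*$. Recall $E(m_c+s)=s/b_*+o(s)$ as $s\to0$. The purpose is to choose $m$ in (19) so that the exponent for bad $v=y/(T\varepsilon)$ falls below $m_c$.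

**Step A4 (endpoints too far).** Let $v\ge b_*+r$. Take $m=m_c+s\le0$ with $s>0$ small, then $\delta$ small, so that $E(m)-\delta\ge s/(b_*+\frac34r)$. The exponent in (19), divided by $N$, is at most $m_c+s-s\frac{b_*+r}{b_*+3r/4}<m_c$.

**Step A5 (endpoints too near).** Let $0\le v\le b_*-r$. Take $m=m_c-s>m_A$, possible by Lemma 5, with $s,\delta>0$ small so that $0<\delta-E(m)\le s/(b_*-\frac r2)$. The exponent divided by $N$ is at most $m_c-s+s\frac{b_*-r}{b_*-r/2}<m_c$.

**Step A6 (probability, moments, free energy).** By the symmetry $y\to-y$ the bad endpoints have total weight at most $CTg^{-1/2}e^{N(m_c-c)}$. As $N\ge1$ means $g\ge T^{-3/2}$, $g^{-1/2}\le T^{3/4}$. Dividing by Proposition 8 with $s=c/2$ and using $N/\log T\to\infty$, the probability of bad endpoints is at most $CT^{7/4}e^{-cN/2}\le e^{-c'N}$ for large $T$.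

Since $|\omega(T)|\le T$, $(|\omega(T)|/(T\varepsilon))^q\le\varepsilon^{-q}\le T^{q/2}$, so bad endpoints contribute $o(1)$ to the normalized $q$-th moment. It is therefore asymptotically between $(b_*-r)^q$ and $(b_*+r)^q$ for every small $r$, i.e. it tends to $b_*^q$.

For the free energy apply (19) with $m=m_c+s\le0$, $s>0$ small, and $0<\delta<E(m)$. The exponent is at most $N(m_c+s)$ for all $v\ge0$, so summing over $|y|\le T$, $Z_T\le T^Ce^{N(m_c+s)}$. With Proposition 8, $N^{-1}\log Z_T\to m_c$. $\blacksquare$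

# Part B. Attraction

Here $R=1/(gT)$, $N=T/R^2$, so $1/g=TR=NR^3$. For large $T$, $N\ge1$, i.e. $R\le\sqrt T$.

## 11. The sech profile as the maximizer of $\frac12\int\phi^4-\frac12\int\phi'^2$

Put $\mathcal E(\phi)=\frac12\int\phi^4-\frac12\int\phi'^2$ and $E_*=\mathcal E(\phi_*)=\frac1{12}-\frac1{24}=\frac1{24}$, by (5). (The flat profile of Section 3 gave the smaller rate $\frac1{8\pi^2}$.)

**Lemma 9.** $\sup\{\mathcal E(\phi):\phi\in H^1(\mathbf R),\|\phi\|_2=1\}=E_*$. If $\|\phi_n\|_2=1$, $\phi_n\ge0$, $\mathcal E(\phi_n)\to E_*$, there are $s_n$ with $\phi_n(\cdot+s_n)\to\phi_*$ in $H^1$ along a subsequence. If $\|\phi\|_2^2=a\le1$, then $\mathcal E(\phi)\le a^3E_*\le E_*$.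

*Proof.* Let $S$ be the supremum. For $\|\phi\|=1$ and $t=\|\phi'\|$, the inequality $\|\phi\|_\infty^2\le\|\phi\|\|\phi'\|$ gives $\mathcal E(\phi)\le\frac12t-\frac12t^2$, so $E_*\le S<\infty$. The substitution $\phi(s)=a\chi(as)$ multiplies $\|\cdot\|^2$ by $a$ and $\mathcal E$ by $a^3$, so the supremum under $\|\phi\|^2=a$ is $a^3S$. Since $\mathcal E(|\phi|)\ge\mathcal E(\phi)$, there are maximizing sequences $\phi_n\ge0$. Let $\phi_n\ge0$ be any maximizing sequence; as $\mathcal E(\phi_n)$ is eventually positive, $\|\phi_n'\|\le1$ eventually, and it is bounded in $H^1$. Since $\|\phi_n\|_\infty^2\ge\int\phi_n^4\ge2\mathcal E(\phi_n)\ge c$, after translating a maximum point of $\phi_n$ to $0$ and passing to a subsequence, $\phi_n\rightharpoonup\phi\ne0$ weakly in $H^1$ and locally uniformly. Let $a=\|\phi\|^2\in(0,1]$. Weak convergence gives $\|\phi_n-\phi\|^2\to1-a$ and $\|\phi_n'\|^2=\|\phi'\|^2+\|\phi_n'-\phi'\|^2+o(1)$; the Brezis–Lieb lemma gives $\int\phi_n^4=\int\phi^4+\int(\phi_n-\phi)^4+o(1)$.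 So $\mathcal E(\phi_n)=\mathcal E(\phi)+\mathcal E(\phi_n-\phi)+o(1)$, and $S\le(a^3+(1-a)^3)S$. As $S>0$, $a=1$. So $\phi_n\to\phi$ in $L^2$, hence in $L^4$ (bounded in $L^\infty$), and $\|\phi'\|^2\le\liminf\|\phi_n'\|^2$ gives $\mathcal E(\phi)\ge S$. Equality holds, $\|\phi_n'\|\to\|\phi'\|$, and $\phi_n\to\phi$ in $H^1$.

It remains to identify $\phi\ge0$. The maximizer satisfies $\frac12\phi''+\phi^3=\nu\phi$ with a multiplier $\nu$. So $\phi\in C^2$, $\phi''\in L^2$, and $\phi,\phi'\to0$ at infinity. Multiplying by $\phi'$ and integrating, $\frac14\phi'^2+\frac14\phi^4-\frac\nu2\phi^2\equiv0$. At a maximum point $s_0$, $\phi'(s_0)=0$ and $\phi(s_0)^2=2\nu>0$. With $\alpha=\sqrt{2\nu}$ the function $\alpha\,\mathrm{sech}(\alpha(s-s_0))$ solves $\phi''=\alpha^2\phi-2\phi^3$ with the same data at $s_0$, so by uniqueness it equals $\phi$. Finally $1=\|\phi\|^2=2\alpha$, so $\phi=\phi_*(\cdot-s_0)$ and $S=E_*$. The last claim is the scaling statement. $\square$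

## 12. Linearizing $e^{gJ_T}$ by a Gaussian field

**Definition 8 (field, matrix, quotient).** Let $\Lambda=\mathbf Z/M\mathbf Z$ with $M=4T$; $|x|$ is the distance to $0$ in $\Lambda$, and differences are represented in $(-2T,2T]$. Let $V=(V_x)_{x\in\Lambda}$ be i.i.d. $N(0,g)$ with expectation $\mathbb E$. (This $V$ replaces the function $V$ of Part A.) Let $P$ be the walk kernel on $\Lambda$, $u=e^{V/2}$, $K=K_V=uPu$, i.e. $K(x,y)=u_xP(x,y)u_y$, and
$$H_V(x,y)=E_x\big[e^{\sum_{i=0}^TV(\omega(i))};\omega(T)=y\big]=u_xK^T(x,y)u_y.\tag{20}$$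
Let $\rho=\rho(V)=\|K\|$, the Perron eigenvalue. Let $\nabla\theta(x)=\theta(x+1)-\theta(x)$, so $\langle\theta,P\theta\rangle=\|\theta\|^2-\frac12\|\nabla\theta\|^2$. With $\theta=u\psi$,
$$\frac{\langle\psi,K\psi\rangle}{\|\psi\|^2}=r(\theta):=\frac{\langle\theta,P\theta\rangle}{\sum e^{-V}\theta^2},\qquad\mathcal Q_V(\theta):=R^2\Big[\sum V\theta^2-\tfrac12\|\nabla\theta\|^2\Big].\tag{21}$$

*Example.* For $V=0$: $K=P$, $\rho=1$, $\mathcal Q_0(\theta)=-\frac{R^2}2\|\nabla\theta\|^2\le0$. For $V\equiv v$: $\rho=e^v$, and the constant unit vector has $\mathcal Q_V=R^2v=R^2\log\rho$. So $\sup\mathcal Q_V$ is meant to approximate $R^2\log\rho$.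

**Step B1 (the linearization).** The purpose is to replace the quadratic exponent by a linear one. A walk on $\Lambda$ with $T<M/2$ steps does not wrap, and $\mathbb Ee^{\sum V_z\ell(z)}=e^{\frac g2\sum\ell^2}=e^{gJ_T+g(T+1)/2}$ by (1). By translation invariance,
$$\langle f(\omega(T)/R)\rangle=\frac{\mathbb E\sum_{x,y}f(\frac{y-x}R)H_V(x,y)}{\mathbb E\sum_{x,y}H_V(x,y)},\qquad\mathfrak Z:=\mathbb E\sum_{x,y}H_V=Me^{g(T+1)/2}Ee^{gJ_T}.\tag{22}$$

**Definition 9 (optimal field).** $\theta_*(x)=R^{-1/2}\phi_*(|x|/R)$, $V_a^*(x)=R^{-2}\phi_*(|x-a|/R)^2$, $V^*=V_0^*$; and $[V]^2=R^3\sum V^2$, with $[V]_D$ the sum restricted to $D$.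

*Example.* Since $M/R\ge4\sqrt T\to\infty$ and $\phi_*$ decays exponentially, Riemann sums and (5) give
$$\|\theta_*\|^2\to1,\quad R^2\|\nabla\theta_*\|^2\to\tfrac1{12},\quad R^2\sum V^*\theta_*^2\to\tfrac16,\quad[V^*]^2\to\tfrac16 .\tag{23}$$
The Gaussian density of $V$ is proportional to $\exp(-\frac1{2g}\sum V^2)=\exp(-\frac N2[V]^2)$. So $V^*$ costs the rate $\frac1{12}$ and yields $\mathcal Q_{V^*}(\theta_*)\to\frac16-\frac1{24}=\frac18$: net $\frac1{24}=E_*$.

## 13. Crude bounds on the partition function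

**Lemma 10.** For every $a>0$, $\sup_nEe^{an^{-3/2}J_n}<\infty$.

*Proof.* $J_n=\sum_{i=0}^{n-1}X_i$ with $X_i=\#\{j\in(i,n]:\omega(j)=\omega(i)\}$. By Jensen, $e^{an^{-3/2}J_n}\le\frac1n\sum_ie^{an^{-1/2}X_i}$, and $X_i$ is stochastically dominated by the number $\mathcal R_n$ of returns to $0$ in $(0,n]$. Let $s=an^{-1/2}$, $n_1=\lceil\delta n\rceil$. Split $(0,n]$ into $\lceil1/\delta\rceil$ intervals of length $\le n_1$. In each, conditionally on the past, the number of visits to $0$ is dominated by $1+\mathcal R_{n_1}$ (the first visit and the returns after it). So $Ee^{s\mathcal R_n}\le(e^sEe^{s\mathcal R_{n_1}})^{\lceil1/\delta\rceil}$. As $P(\omega(j)=0)\le j^{-1/2}$,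
$$E\binom{\mathcal R_{n_1}}k=\sum_{0<j_1<\dots<j_k\le n_1}\ \prod_iP(\omega(j_i-j_{i-1})=0)\le\Big(\sum_{j\le n_1}j^{-1/2}\Big)^k\le(2\sqrt{n_1})^k$$
(with $j_0=0$), so $Ee^{s\mathcal R_{n_1}}=\sum_k(e^s-1)^kE\binom{\mathcal R_{n_1}}k\le2$ once $(e^s-1)2\sqrt{n_1}\le\frac12$. For $n\ge\max(a^2,1/\delta)$ we have $s\le1$, $e^s-1\le2s$ and $n_1\le2\delta n$, so the left side is at most $4a\sqrt{2\delta}$, and a small $\delta$ works. For the finitely many smaller $n$, $J_n$ is bounded. $\square$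

**Lemma 11.** For any event $\mathcal A$ in $V$: $\mathbb E[\sum_{x,y}H_V;\mathcal A]\le T^Ce^{CN}P(\mathcal A)^{1/2}$.

*Proof.* $\sum H_V=\langle u,K^Tu\rangle\le\|u\|^2\rho^T$, and $\mathbb E\|u\|^8=\mathbb E(\sum e^{V_x})^4\le M^4\mathbb Ee^{4V_0}=M^4e^{8g}$. By Hölder with exponents $4,4,2$ it remains to show $\mathbb E\rho^{4T}\le T^Ce^{CN}$. With $n=4T$, which is even, $\rho^n\le\mathrm{tr}K^n=\sum_xE_x[e^{\sum_{i<n}V(\omega(i))};\omega(n)=x]$, so $\mathbb E\rho^n\le ME[e^{\frac g2\|\ell\|_2^2}]$ with $\ell$ counting the times $0,\dots,n-1$ on $\Lambda$. Split these times into $B=\lceil n/\tau\rceil$ blocks of at most $\tau=\lceil R^2\rceil$ times, with local times $\ell_i$. Then $\|\ell\|^2\le B\sum_i\|\ell_i\|^2$ and $\|\ell_i\|^2\le2J^{(i)}+\tau$, where $J^{(i)}$ counts the intersections in block $i$. A block has at most $R^2\le T<M$ steps and does not wrap, and the $J^{(i)}$ are independent and dominated by $J_\tau$. Hence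
$$E[e^{\frac g2\|\ell\|^2}]\le\big(e^{gB\tau/2}Ee^{gBJ_\tau}\big)^B.$$
As $R^2\le T$, $gB\le\frac1{TR}(\frac{4T}{R^2}+1)\le5R^{-3}\le5\cdot2^{3/2}\tau^{-3/2}$ (using $\tau\le2R^2$), and $gB\tau/2\le5/R$. Lemma 10 gives $\mathbb E\rho^n\le MC^B\le Me^{CN}$, because $B\le4N+1\le5N$. $\square$

**Step B2 (bounded fields).** We fix once and for all an event on which $V$ is small pointwise. Let $\mathcal O=\{\max_x|V_x|\le C_2R^{-3/2}\}$. As $1/g=NR^3$, the Gaussian tail gives $P(\mathcal O^c)\le2Me^{-C_2^2N/2}$. Fix $C_2$ so large that, by Lemma 11 and $N/\log T\to\infty$, $\mathbb E[\sum H_V;\mathcal O^c]\le e^{-N}$ for large $T$.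

**Lemma 12.** $\mathfrak Z\ge e^{N(E_*-o(1))}$.

*Proof.* For $V^0\ge0$ on $\Lambda$, $\frac g2\ell^2\ge V^0\ell-(V^0)^2/2g$. So for each starting point $a$, $e^{g(T+1)/2}Ee^{gJ_T}\ge e^{-\sum(V^0)^2/2g}E_a[e^{\sum V^0\ell}]$. Sum over $a\in\Lambda$ and let $T'$ be the largest even integer $\le T$; dropping the last visit only decreases the right side. With $K=K_{V^0}$, $u=e^{V^0/2}\ge1$ and $\psi>0$ the unit Perron vector,
$$\mathfrak Z\ge e^{-\sum(V^0)^2/2g}\langle u,K^{T'}u\rangle\ge e^{-\sum(V^0)^2/2g}\rho^{T'}\langle u,\psi\rangle^2\ge e^{-\sum(V^0)^2/2g}\rho(V^0)^{T'},$$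
because $K^{T'}\ge\rho^{T'}|\psi\rangle\langle\psi|$ as a form for even $T'$, and $\langle u,\psi\rangle\ge\sum\psi\ge\|\psi\|_2=1$. Take $V^0=V^*$. By (23), $\sum V^{*2}/2g=\frac N2[V^*]^2=N(\frac1{12}+o(1))$. Since $e^{-V^*}\le1-V^*+V^{*2}$ and $V^*\le R^{-2}$, (23) gives $R^2\log\rho\ge R^2\log r(\theta_*)\ge\frac16-\frac1{24}-o(1)$. As $T'/R^2=N+o(1)$, the exponent is at least $N(-\frac1{12}+\frac16-\frac1{24}-o(1))=N(E_*-o(1))$. $\square$

## 14. Deterministic inequalities for $\mathcal Q_V$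

**Definition 10 (a norm that sees only averages).** $|W|_*=R\max_I\big|\sum_{x\in I}W_x\big|$ over arcs $I\subset\Lambda$ with $|I|\le R$ sites.

*Example.* For $W_x=(-1)^xw$, $|W|_*=R|w|$. With $w=R^{-3/2}$, the size allowed by $\mathcal O$, this is $R^{-1/2}\to0$, although $R^2|W_x|=R^{1/2}\to\infty$. For $V^*$, $|V^*|_*\le\frac14$.

**Step B3 (form bound).** This step shows that a field with small $|W|_*$ is a small perturbation of the form:
$$\Big|\sum W\theta^2\Big|\le6|W|_*\big(R^{-2}\|\theta\|^2+\|\nabla\theta\|^2\big).\tag{24}$$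
Partition $\Lambda$ into arcs $I$ with $R/4\le|I|\le R$. Partial sums of $W$ in $I$ are at most $R^{-1}|W|_*$, so summation by parts gives $|\sum_IW\theta^2|\le R^{-1}|W|_*(\max_I\theta^2+\sum_I|\nabla(\theta^2)|)$, with gradients inside $I$, and $\max_I\theta^2\le\frac4R\sum_I\theta^2+\sum_I|\nabla(\theta^2)|$. Sum over $I$ and use $\sum|\nabla(\theta^2)|\le2\|\theta\|\|\nabla\theta\|\le R^{-1}\|\theta\|^2+R\|\nabla\theta\|^2$. The total is at most $|W|_*(6R^{-2}\|\theta\|^2+2\|\nabla\theta\|^2)$.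

**Step B4 (from $\rho$ to $\mathcal Q_V$).** On $\mathcal O$, for $\|\theta\|=1$, $\langle\theta,P\theta\rangle>0$ and $R$ large,
$$R^2\log r(\theta)\le\mathcal Q_V(\theta)+CR^{-1}.\tag{25}$$
Indeed $\log(1-\frac12\|\nabla\theta\|^2)\le-\frac12\|\nabla\theta\|^2$. Further $\sum e^{-V}\theta^2\ge1-t$ with $t=\sum V\theta^2$, $|t|\le C_2R^{-3/2}\le\frac12$, and $-\log(1-t)\le t+t^2$, with $R^2t^2\le C_2^2R^{-1}$.

**Step B5 (localization).** We reduce $\sup\mathcal Q_V$ to windows of length $LR$. If $\sum_j\chi_j^2=1$, then $\sum_j\chi_j(x)\chi_j(x+1)=1-\frac12\sum_j(\nabla\chi_j(x))^2$, and expanding the square,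
$$\sum_j(\nabla(\chi_j\theta)(x))^2=(\nabla\theta(x))^2+\theta(x)\theta(x+1)\sum_j(\nabla\chi_j(x))^2.\tag{26}$$
Let $L\ge8$. Take $\xi\in C_c^\infty(-1,1)$ with $\sum_{j\in\mathbf Z}\xi(\cdot-j)^2=1$ (normalize a bump that is positive on $[-0.6,0.6]$). Choose $d\in[LR/8,LR/4]$ with $M/d$ an integer, possible for large $T$ since $M/(LR)\to\infty$. Let $\chi_j$, $1\le j\le M/d\le M$, be the translates of $\xi(\cdot/d)$ by multiples of $d$ on the circle. They are supported in arcs $w_j$ with at most $LR$ sites, at each point at most two are nonzero, and $|\nabla\chi_j|\le C/(LR)$. Put $\lambda_w(V)=\sup\{\mathcal Q_V(\theta):\|\theta\|=1,\ \mathrm{supp}\,\theta\subset w\}$. By (26), $\mathcal Q_V(\theta)=\sum_j\mathcal Q_V(\chi_j\theta)+\frac{R^2}2\sum_x\theta(x)\theta(x+1)\sum_j(\nabla\chi_j(x))^2$, and $\sum_j\|\chi_j\theta\|^2=1$. So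
$$\sup_{\|\theta\|=1}\mathcal Q_V(\theta)\le\max_j\lambda_{w_j}(V)+\frac{C_4}{L^2}.\tag{27}$$

**Step B6 (completing the square).** For a unit vector $\theta$, finitely supported on $\mathbf Z$,
$$\mathcal Q_V(\theta)-\tfrac12[V]^2=\mathcal E_R(\theta)-\tfrac12\big[V-R^{-1}\theta^2\big]^2,\qquad\mathcal E_R(\theta)=\tfrac R2\sum\theta^4-\tfrac{R^2}2\|\nabla\theta\|^2.\tag{28}$$
This explains the optimal field: gain minus cost is at most a lattice version of $\mathcal E$, with equality for $V=R^{-1}\theta^2$.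

**Lemma 13.** Let $\theta$ be a unit vector, $\theta,V$ finitely supported on $\mathbf Z$; here $V_a^*(x)=R^{-2}\phi_*((x-a)/R)^2$ on $\mathbf Z$.
(i) $\mathcal Q_V(\theta)\le[V]_{\mathrm{supp}\,\theta}^{4/3}$.
(ii) For $\delta>0$ and $R\ge R(\delta)$: $\mathcal Q_V(\theta)-\frac12[V]^2\le E_*+\delta$.
(iii) For $\eta_1>0$ there are $\delta_1>0$, $R_1$ such that if $R\ge R_1$ and $\mathcal Q_V(\theta)-\frac12[V]^2\ge E_*-\delta_1$, then $[V-V_a^*]\le\eta_1$ for some $a\in\mathbf Z$. (Any smaller $\delta_1$ also works.)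

*Proof.* (i) $2\|\theta\|_\infty^2\le\sum|\nabla(\theta^2)|\le2\|\nabla\theta\|$, so $\sum\theta^4\le\|\theta\|_\infty^2\le\|\nabla\theta\|$. With $t=R\|\nabla\theta\|$, $\mathsf v=[V]_{\mathrm{supp}\,\theta}$ and Cauchy–Schwarz, $\mathcal Q_V(\theta)\le\mathsf v(R\sum\theta^4)^{1/2}-\frac12t^2\le\mathsf vt^{1/2}-\frac12t^2$. The maximum over $t$, at $t^{3/2}=\mathsf v/2$, is $(2^{-1/3}-2^{-7/3})\mathsf v^{4/3}\le\mathsf v^{4/3}$.

(ii) By the same bound, $\mathcal E_R\le\frac12t-\frac12t^2$, so $\mathcal E_R\ge0$ forces $t\le1$. In that case let $\phi$ be the piecewise linear function with $\phi(x/R)=R^{1/2}|\theta(x)|$, $x\in\mathbf Z$. Cell by cell, $\int\phi'^2=R^2\|\nabla|\theta|\|^2\le R^2\|\nabla\theta\|^2\le1$ and, from $\frac13(\alpha^2+\alpha\alpha'+\alpha'^2)=\frac12(\alpha^2+\alpha'^2)-\frac16(\alpha-\alpha')^2$, $\int\phi^2=1-\frac16\|\nabla|\theta|\|^2\in[1-\frac16R^{-2},1]$. Also $|R\sum\theta^4-\int\phi^4|\le R^{-1}\int|(\phi^4)'|\le4R^{-1}\|\phi\|_\infty^2\|\phi\|\|\phi'\|\le C/R$.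 So $\mathcal E_R(\theta)\le\mathcal E(\phi)+C/R\le E_*+C/R$ by Lemma 9. With (28) this gives (ii); if $\mathcal E_R<0$ it is trivial.

(iii) If this fails, there are $R_n\to\infty$, $\delta_n\to0$, $\theta_n,V_n$ with $\mathcal Q_{V_n}(\theta_n)-\frac12[V_n]^2\ge E_*-\delta_n$ and $[V_n-V_a^*]>\eta_1$ for all $a\in\mathbf Z$. By (28) and $\mathcal E_{R_n}(\theta_n)\le E_*+C/R_n$, we get $\mathcal E_{R_n}(\theta_n)\to E_*$ and $[V_n-R_n^{-1}\theta_n^2]\to0$. The interpolations satisfy $\|\phi_n\|\to1$ and $\mathcal E(\phi_n)\ge\mathcal E_{R_n}(\theta_n)-C/R_n\to E_*$, so after normalization they form a maximizing sequence. By Lemma 9 there are $s_n$ with $\phi_n(\cdot+s_n)\to\phi_*$ in $H^1$ along a subsequence. Put $a_n=\lfloor R_ns_n\rfloor$. Since $|s_n-a_n/R_n|\le1/R_n$ and translations are continuous in $H^1$, also $\phi_n(\cdot+a_n/R_n)\to\phi_*$ in $H^1$.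

For $f\in H^1$ and $s$ in the cell $[x/R,(x+1)/R]$, $f(x/R)^2\le2f(s)^2+2R^{-1}\int_{\mathrm{cell}}f'^2$. Averaging over $s$ and summing, $R^{-1}\sum_xf(x/R)^2\le2\int f^2+2R^{-2}\int f'^2$. Apply this to $f=\phi_n^2-\phi_*(\cdot-a_n/R_n)^2$, which tends to $0$ in $L^2$ and has $f'$ bounded in $L^2$: $[R_n^{-1}\theta_n^2-V_{a_n}^*]^2=R_n^{-1}\sum_xf(x/R_n)^2\to0$. Hence $[V_n-V_{a_n}^*]\to0$, a contradiction. $\square$

## 15. Fields far from every $V_a^*$ are exponentially negligible

For $\eta\in(0,1]$ let $G_\eta=\{V\in\mathcal O:\ |V-V_a^*|_*\le\eta\text{ for some }a\in\Lambda\}$.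

**Proposition 14.** For each $\eta$ there is $c>0$ with $\mathbb E[\sum_{x,y}H_V;G_\eta^c]\le e^{-cN}\mathfrak Z$ for large $T$.

Here is the difficulty. A direct bound would integrate $e^{N\sup\mathcal Q_V-\frac N2[V]^2}$ over bad $V\in\mathbf R^M$. But $M=4T$ is far larger than $N=T/R^2$, and a volume factor like $(C\sqrt N)^M$ would destroy any gain $e^{-cN}$. So we average $V$ over blocks of length $\kappa R$, discard the fluctuation by (24), and look at one window at a time. Then only a bounded number of Gaussian variables remains.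

*Proof.* **Step 1 (parameters).** We fix the constants in order. Let $\eta_1=\eta/16$; $\delta_1\le\min(\eta_1^2/4,E_*/2)$ as in Lemma 13(iii); $\delta_2=\delta_1/2$; $\mathsf R=32$; $\zeta\in(0,\frac12]$ with $3\zeta\mathsf R^2\le\delta_2$, $2\zeta\mathsf R\le\eta_1$, $\zeta\le\min(\delta_2/4,\eta)$; $L\ge8$ with $C_4/L^2\le\delta_2/8$; $\eta'=\zeta/12$; then $\kappa\in(0,1)$ small.

**Step 2 (block averages).** The purpose is to show that block fluctuations are negligible. Partition $\Lambda$ into consecutive blocks $\mathfrak b$ of $n_{\mathfrak b}\in[\kappa R/2,\kappa R]$ sites (possible for large $R$), let $\bar V$ be the block average and $W=V-\bar V$. Full blocks of $W$ sum to $0$, so $|W|_*\le2\max R|\sum_{I'}W|$ over intervals $I'$ inside one block. Each $R\sum_{I'}W$ is Gaussian with variance at most $R^2\kappa Rg=\kappa/N$. So $\mathcal W=\{|W|_*\le\eta'\}$ has $P(\mathcal W^c)\le2M^2e^{-\eta'^2N/8\kappa}$. Fix $\kappa$ so small that, by Lemma 11, $\mathbb E[\sum H_V;\mathcal W^c]\le e^{-N}$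 for large $T$.

On $\mathcal O\cap\mathcal W$ put $V'=\bar V/(1-\zeta)$. By (24), for $\|\theta\|=1$, $R^2|\sum W\theta^2|\le6\eta'(1+R^2\|\nabla\theta\|^2)=\frac\zeta2(1+R^2\|\nabla\theta\|^2)$, so $\mathcal Q_V(\theta)\le(1-\zeta)\mathcal Q_{V'}(\theta)+\frac\zeta2$. With (25) and (27), writing $\lambda_+=\max(\lambda,0)$,
$$T\log\rho=NR^2\log\rho\le N\big[\max_j\lambda_{w_j}(V')_++\gamma\big],\qquad\gamma=\tfrac\zeta2+\tfrac{C_4}{L^2}+\tfrac CR\le\tfrac{\delta_2}2.\tag{29}$$

**Step 3 (where a bad field loses).** For a window $w=w_j$ and an arc $I$ with $|I|\le R$, let $D=D(j,I)$ be the union of blocks meeting $w\cup I$, and $D_0\subset D$ the union of those meeting $w$. Put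
$$\mathcal B_{j,I}=\big\{[\bar V]_D>\mathsf R\ \text{ or }\ \lambda_w(V')-\tfrac12[\bar V]_D^2<E_*-\delta_2\big\}.$$
We claim: if $V\in(\mathcal O\cap\mathcal W)\setminus G_\eta$ and $w=w_j$ maximizes $\lambda_{w_j}(V')$, there is $I$ with $V\in\mathcal B_{j,I}$. The arc $I$ serves as a probe that detects where $V$ differs from every $V_a^*$.

Suppose not. Since $(1-\zeta)^{-2}-1\le6\zeta$ on $(0,\frac12]$, for all $I$ we have $\frac12[V']_D^2\le\frac12[\bar V]_D^2+3\zeta\mathsf R^2$, so $\lambda_w(V')-\frac12[V']_D^2\ge E_*-\delta_2-3\zeta\mathsf R^2\ge E_*-\delta_1$. The arc $D_0$ has length $O(LR)\ll M$; lift it to an interval of $\mathbf Z$ near $0$. With $I\subset w$ we have $D=D_0$. Applying Lemma 13(iii) to $V'1_{D_0}$ and a maximizing $\theta$, we get $a\in\mathbf Z$ with $[V'1_{D_0}-V_a^*]\le\eta_1\le\frac1{16}$ on $\mathbf Z$. In particular $[V_a^*]_{\mathbf Z\setminus D_0}\le\eta_1$.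

We transfer this to the circle. Since $[V_a^*]_{\mathbf Z}\to6^{-1/2}>0.4$, $[V_a^*]_{D_0}>0.4-\frac1{16}>0.3$ for large $T$. If $a$ were at distance at least $2R$ from $D_0$, then $[V_a^*]_{D_0}^2\le R^{-1}\sum_{|x|\ge2R}e^{-2|x|/R}\le2e^{-4}<0.04$, a contradiction. So $a$ is within $2R$ of $D_0$, and $|x-a|\le M/2$ for $x\in D_0$; there the line and circle versions of $V_a^*$ agree. A point of $\Lambda\setminus D_0$ has a representative in $a+(-M/2,M/2]$, which lies outside the lift of $D_0$. So the circle version satisfies $[V_a^*]_{\Lambda\setminus D_0}\le\eta_1$ too. From now on $V_a^*$ is the circle version.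

For general $I$, Lemma 13(ii) gives $\lambda_w(V')-\frac12[V']_{D_0}^2\le E_*+\delta_1$. Subtracting the lower bound, $[V']_{D\setminus D_0}^2\le4\delta_1\le\eta_1^2$. By Cauchy–Schwarz, $R\sum_I|f|\le[f]_I$ if $|I|\le R$. So
$$\Big|R\sum_I(\bar V-V_a^*)\Big|\le[\bar V-V']_I+[V'-V_a^*]_{D_0}+[V']_{I\setminus D_0}+[V_a^*]_{\Lambda\setminus D_0}\le2\zeta\mathsf R+3\eta_1\le4\eta_1=\tfrac\eta4,$$
using $[\bar V-V']_I=\frac\zeta{1-\zeta}[\bar V]_I\le2\zeta\mathsf R$. As $I$ was arbitrary, $|V-V_a^*|_*\le\frac\eta4+\eta'\le\eta$. So $V\in G_\eta$, a contradiction. This proves the claim.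

**Step 4 (a Gaussian integral in boundedly many variables).** On $\mathcal O$, $\sum H_V\le\|u\|^2\rho^T\le2M\rho^T$. By (29) and the claim,
$$\mathbb E\Big[\sum H_V;(\mathcal O\cap\mathcal W)\setminus G_\eta\Big]\le2M\sum_{j,I}e^{N\gamma}\,\mathbb E\big[e^{N\lambda_{w_j}(V')_+};\mathcal B_{j,I}\big],$$
a sum of polynomially many terms. The quantities in one term depend only on $\bar V_{\mathfrak b}$, $\mathfrak b\subset D$. The variables $z_{\mathfrak b}=(n_{\mathfrak b}/g)^{1/2}\bar V_{\mathfrak b}=(NR^3n_{\mathfrak b})^{1/2}\bar V_{\mathfrak b}$ are i.i.d. standard normal, $|z|^2=N[\bar V]_D^2$, and their number $\mathsf m$ is bounded by a constant depending on $L,\kappa$.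

On $\mathcal B_{j,I}\cap\{[\bar V]_D\le\mathsf R\}$: $e^{N\lambda_+-|z|^2/2}\le e^{N(E_*-\delta_2)}$, also if $\lambda<0$, as $\delta_2<E_*$. The $z$-volume is at most $(2\sqrt N\mathsf R)^{\mathsf m}$. On $\{[\bar V]_D>\mathsf R\}$: by Lemma 13(i), $\lambda_+\le(2[\bar V]_D)^{4/3}\le\frac14[\bar V]_D^2$, as $32^{2/3}=4\cdot2^{4/3}$. So this part contributes at most $(2\pi)^{-\mathsf m/2}\int e^{-|z|^2/4}dz=2^{\mathsf m/2}$. Altogether the bound is $T^Ce^{N(E_*-\delta_2+\gamma)}\le T^Ce^{N(E_*-\delta_2/2)}$. Add the contributions of $\mathcal O^c$ and $\mathcal W^c$, at most $2e^{-N}$, compare with Lemma 12, and use $N/\log T\to\infty$. $\square$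

## 16. Spectral gap and ground state for fields near $V_a^*$

Below, $o_\eta$ denotes quantities $\ge0$, changing from line to line, depending on $\eta,T$ with $\lim_{\eta\to0}\limsup_{T\to\infty}o_\eta=0$, uniformly over $V\in G_\eta$. By translation let $a=0$, $V=V^*+W$, $|W|_*\le\eta$.

**Lemma 15.** For all unit $\theta$ on $\Lambda$: $\mathcal Q_V(\theta)\le\frac18\langle\theta,\theta_*\rangle^2+o_\eta$.

*Proof.* **Step 1 (the continuum inequality).** For $\phi\in H^1(\mathbf R)$,
$$\int\phi_*^2\phi^2-\tfrac12\int\phi'^2\le\tfrac18\langle\phi,\phi_*\rangle^2.\tag{30}$$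
Let $\mathsf A=\frac d{ds}+\frac12\tanh\frac s2$. As $(\frac12\tanh\frac s2)'=\frac14\mathrm{sech}^2\frac s2=\phi_*^2$ and $\frac14\tanh^2\frac s2=\frac14-\phi_*^2$,
$$\mathsf A^\dagger\mathsf A=-\tfrac{d^2}{ds^2}+\tfrac14-2\phi_*^2,\qquad\mathsf A\mathsf A^\dagger=-\tfrac{d^2}{ds^2}+\tfrac14\ge\tfrac14,\qquad\ker\mathsf A=\mathbf R\phi_*.$$
The nonzero spectra of $\mathsf A^\dagger\mathsf A$ and $\mathsf A\mathsf A^\dagger$ coincide, so $\|\mathsf A\phi\|^2\ge\frac14(\|\phi\|^2-\langle\phi,\phi_*\rangle^2)$. Inserting $\|\mathsf A\phi\|^2=\int\phi'^2+\frac14\|\phi\|^2-2\int\phi_*^2\phi^2$ gives (30).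

**Step 2 (removing $W$).** By (24), $\mathcal Q_V(\theta)\le\mathcal Q_{V^*}(\theta)+6\eta(1+R^2\|\nabla\theta\|^2)$. As $R^2\|\nabla\theta\|^2=2(R^2\sum V^*\theta^2-\mathcal Q_{V^*}(\theta))$ and $R^2V^*\le\frac14$, this gives $\mathcal Q_V(\theta)\le(1-12\eta)\mathcal Q_{V^*}(\theta)+9\eta$. So, for $\eta<\frac1{12}$, it remains to show $\mathcal Q_{V^*}(\theta)\le\frac18\langle\theta,\theta_*\rangle^2+o(1)$ uniformly in $\theta$. We may assume $\mathcal Q_{V^*}(\theta)\ge0$, so $R^2\|\nabla\theta\|^2\le\frac12$.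

**Step 3 (from the circle to the line).** Let $\alpha(x)=\frac\pi2\min(1,\max(0,\frac{|x|-M/8}{M/8}))$, $\chi=\cos\alpha$, $\tilde\chi=\sin\alpha$; their gradients are $O(1/M)$. By (26), $\mathcal Q_{V^*}(\theta)\le\mathcal Q_{V^*}(\chi\theta)+R^2\max_{|x|\ge M/8}V^*+CR^2/M^2$, and the last two terms are $o(1)$. View $\chi\theta$ on $\mathbf Z$ and let $\phi$ be its linear interpolation, $\phi(x/R)=R^{1/2}\chi\theta(x)$. Then $\int\phi^2\le1$ and $\int\phi'^2=R^2\|\nabla(\chi\theta)\|^2\le C$. The quantities $R^2\sum V^*(\chi\theta)^2$ and $\langle\chi\theta,\theta_*\rangle$ are the Riemann sums, with mesh $1/R$, of $\int\phi_*^2\phi^2$ and $\int\phi_*\phi$. The errors are at most $R^{-1}$ times the total variations of $\phi_*^2\phi^2$ and $\phi_*\phi$, i.e. $O(1/R)$. Also $|\langle\chi\theta,\theta_*\rangle-\langle\theta,\theta_*\rangle|\le(\sum_{|x|\ge M/8}\theta_*^2)^{1/2}=o(1)$. Apply (30). $\square$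

We now draw five consequences, for $\eta$ small and $T$ large, uniformly in $V\in G_\eta$ centered at $0$.

**Step B7 (the eigenvalue).** $R^2\log\rho\ge\frac18-o_\eta$ and $1\le\rho\le1+CR^{-2}$. Lower bound: $\rho\ge r(\theta_*)$. Use $e^{-V}\le1-V+V^2$ with $V^2\le C_2^2R^{-3}$ on $\mathcal O$, and $|R^2\sum W\theta_*^2|\le C\eta$ from (24) and (23). By (23), $R^2\log r(\theta_*)\ge\frac16-\frac1{24}-o_\eta=\frac18-o_\eta$. Upper bound: (25) and Lemma 15.

**Step B8 (the gap).** This is what makes the ground state dominate. By Courant–Fischer with the codimension-one space $\{\psi:\langle u\psi,\theta_*\rangle=0\}$, (25) and Lemma 15, the second largest eigenvalue satisfies $\rho_2\le e^{o_\eta/R^2}$. With Step B7, $\rho_2\le\rho e^{-1/(16R^2)}$, so $(\rho_2/\rho)^T\le e^{-N/16}$. Since $M$ is even, conjugation by $(-1)^x$ maps $K$ to $-K$. So the spectrum is symmetric, $\pm\rho$ are simple with eigenvectors $\psi(x)$ and $(-1)^x\psi(x)$, where $\psi>0$ is the unit Perron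 vector, and the rest lies in $[-\rho_2,\rho_2]$. Hence
$$K^T(x,y)=\rho^T\psi(x)\psi(y)\big(1+(-1)^{T+x+y}\big)+O(\rho_2^T).\tag{31}$$

**Step B9 (the eigenvector in $\ell^2$).** Let $\theta_V=u\psi/\|u\psi\|>0$, so $r(\theta_V)=\rho$, and $uPu\psi=\rho\psi$ becomes $P\theta_V=\rho e^{-V}\theta_V$. By Step B7, (25) and Lemma 15, $\frac18-o_\eta\le R^2\log\rho\le\frac18\langle\theta_V,\theta_*\rangle^2+o_\eta$. Both functions are positive and $\|\theta_*\|\to1$. Hence $\|\theta_V-\theta_*\|^2=1+\|\theta_*\|^2-2\langle\theta_V,\theta_*\rangle\le o_\eta$, so also $\|\theta_V-\theta_*\|\le o_\eta$.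

**Step B10 (decay).** We show $\sum_xe^{|x|/2R}\theta_V(x)^2\le C$, which controls polynomial weights. Let $f(x)=|x|/4R$, $h=e^f\theta_V$. Multiplying $P\theta_V=\rho e^{-V}\theta_V$ by $e^{2f}\theta_V$, summing and symmetrizing,
$$\rho\sum e^{-V}h^2=\sum_xh(x)h(x+1)\cosh(\nabla f(x))\le\|h\|^2-\tfrac12\|\nabla h\|^2+\tfrac1{16R^2}\|h\|^2,$$
since $\cosh a\le1+a^2$ for $|a|\le1$, $|\nabla f|\le\frac1{4R}$, and $\sum h(x)h(x+1)=\|h\|^2-\frac12\|\nabla h\|^2\le\|h\|^2$. With $e^{-V}\ge1-V$ the left side is at least $\rho\|h\|^2-\rho\sum Vh^2$. Multiply by $R^2$ and use $R^2(\rho-1)\ge\frac18-o_\eta$ and $R^2(\rho-1)\max|V|\le CR^{-3/2}$: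
$$\big(\tfrac18-\tfrac1{16}-o_\eta\big)\|h\|^2\le\mathcal Q_V(h)\le\tfrac18\langle h,\theta_*\rangle^2+o_\eta\|h\|^2 .$$
Hence $\|h\|^2\le4\langle h,\theta_*\rangle^2=4\langle\theta_V,e^f\theta_*\rangle^2\le4\|e^f\theta_*\|^2\le C$, as $\theta_*\le R^{-1/2}e^{-|x|/2R}$.

**Step B11 (the eigenvector in weighted $\ell^1$).** For every $q\ge0$,
$$R^{-1/2}\sum_x\Big(1+\frac{|x|}R\Big)^q|\theta_V(x)-\theta_*(x)|\le o_\eta .\tag{32}$$
The part $|x|\le BR$ is at most $(1+B)^qR^{-1/2}(2BR+1)^{1/2}\|\theta_V-\theta_*\|\le C_Bo_\eta$ by Step B9. For $|x|>BR$, Cauchy–Schwarz and Step B10 give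
$$R^{-1/2}\sum_{|x|>BR}\Big(1+\frac{|x|}R\Big)^q\theta_V\le\Big(R^{-1}\sum_{|x|>BR}\Big(1+\frac{|x|}R\Big)^{2q}e^{-|x|/2R}\Big)^{1/2}C^{1/2},$$
which tends to $0$ as $B\to\infty$ uniformly in large $R$; similarly for $\theta_*$. Let $T\to\infty$, $\eta\to0$, then $B\to\infty$.

## 17. The law of the endpoint

*Proof of Theorem B.* Let $f$ be continuous, $|f(s)|\le C(1+|s|)^q$, and $\ell_f=\pi^{-2}\iint f(t-s)\phi_*(s)\phi_*(t)\,ds\,dt$.

**Step B12 (reduction to the ground state).** For $V\in G_\eta$ centered at $0$, (20) and (31) give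
$$\sum_{x,y}f(\tfrac{y-x}R)H_V(x,y)=\rho^T\|u\psi\|^2S_f+O(T^C\rho^Te^{-N/16}),\tag{33}$$
$$S_f=\sum_{x,y}f(\tfrac{y-x}R)\,\theta_V(x)\theta_V(y)\,(1+(-1)^{T+x+y}).$$
Indeed the remainder in (31) is at most $\rho_2^T$ entrywise, $u\le2$, and $|f|\le CT^q$ here. On $\mathcal O$, $\frac12\le\|u\psi\|^2\le2$.

**Step B13 (replacing $\theta_V$ by $\theta_*$).** The representative of $y-x$ has modulus at most $|x|+|y|$, so $|f(\frac{y-x}R)|\le C(1+\frac{|x|}R)^q(1+\frac{|y|}R)^q$. Write $\theta_V(x)\theta_V(y)-\theta_*(x)\theta_*(y)=(\theta_V-\theta_*)(x)\theta_V(y)+\theta_*(x)(\theta_V-\theta_*)(y)$. By (32) and $R^{-1/2}\sum_x(1+\frac{|x|}R)^q\theta_*\le C$, we may replace $\theta_V$ by $\theta_*$ in $R^{-1}S_f$ with error $o_\eta$.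

**Step B14 (Riemann sums, with and without sign).** After the replacement, points with $|x|$ or $|y|\ge M/4$ contribute $o(1)$, and for the others $y-x$ is the ordinary difference of representatives. Let $\Phi(s,t)=f(t-s)\phi_*(s)\phi_*(t)$, which is continuous and $O(e^{-(|s|+|t|)/4})$. The part without sign is $R^{-2}\sum\Phi(\frac xR,\frac yR)+o(1)\to\pi^2\ell_f$. The part with sign is, up to $o(1)$, $\pm R^{-2}\sum(-1)^{x+y}\Phi(\frac xR,\frac yR)$. Terms with $|x|$ or $|y|>BR$ contribute at most a quantity tending to $0$ as $B\to\infty$. In the rest, pair $x$ with $x+1$. Each pair is at most the modulus of continuity of $\Phi$ on a compact set at distance $1/R$, and there are $O(B^2R^2)$ pairs and $O(BR)$ unpaired terms, so this tends to $0$. Hence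
$$R^{-1}S_f=\pi^2\ell_f+O(o_\eta),\qquad R^{-1}S_1=\pi^2+O(o_\eta),$$
the second because $\ell_1=1$. In particular, by (33) with $f\equiv1$, $\sum H_V\ge c\rho^TR$.

**Step B15 (averaging over the field).** As $T^Ce^{-N/16}\to0$, (33) for $f$ and for $1$ gives
$$\Big|\sum_{x,y}f(\tfrac{y-x}R)H_V-\ell_f\sum_{x,y}H_V\Big|\le o_\eta\sum_{x,y}H_V\qquad(V\in G_\eta),$$
for arbitrary center, since both sides are translation invariant. The factor $\rho(V)^T$, which varies enormously with $V$, is on both sides. On $G_\eta^c$, $|f(\frac{y-x}R)|\le CT^q$ and Proposition 14 applies. By (22),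
$$|\langle f(\omega(T)/R)\rangle-\ell_f|\le o_\eta+CT^qe^{-c(\eta)N}.$$
Let $T\to\infty$, using $N/\log T\to\infty$, and then $\eta\to0$. Since $\phi_*/\pi=\frac1{2\pi}\mathrm{sech}\frac s2$, this is the limit claimed in Theorem B. For $f(s)=s^2$, $\ell_f$ is the variance of a difference of two independent variables with variance $\pi^2$, that is, $2\pi^2$. $\blacksquare$
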